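\title{Set-valued contractions with closed bounded values:\\ a map without fixed points and an integral criterion}

\begin{abstract}
Let $F$ map a non-empty complete metric space into its non-empty closed bounded subsets, and suppose that $H(F(x),F(y))\le k(d(x,y))\,d(x,y)$ for $x\ne y$, where $H$ is the Hausdorff metric and $k:(0,\infty)\to[0,1)$ satisfies $\limsup_{r\to t^+}k(r)<1$ for every $t>0$. We show that $F$ need not have a fixed point, even for $k(t)=1/(1+t)$. The space is the completion of a tree obtained by adjoining freely all the points that the contraction condition demands. More generally, if $k$ is nonincreasing near $0$, then every such $F$ has a fixed point if and only if $\int_0^\varepsilon dt/(1-k(t))<\infty$ for some $\varepsilon>0$.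
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X,d)$ be a metric space and let $CB(X)$ be the set of its non-empty closed bounded subsets. For $x\in X$ and $\emptyset\neq A\subset X$ put $d(x,A)=\inf_{a\in A}d(x,a)$. The \emph{Hausdorff metric} on $CB(X)$ is
\[
H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\}.
\]
Thus $H(A,B)\le r$ means that every point of either set lies within $r+\varepsilon$ of some point of the other set, for every $\varepsilon>0$. A \emph{fixed point} of $F:X\to CB(X)$ is a point $x$ with $x\in F(x)$.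

Let $k:(0,\infty)\to[0,1)$. We call $F:X\to CB(X)$ a \emph{$k$-contraction} if
\begin{equation}\label{eq:contr}
H(F(x),F(y))\le k(d(x,y))\,d(x,y)\qquad\text{for all } x\neq y \text{ in } X,
\end{equation}
and we call $k$ \emph{admissible} if
\begin{equation}\label{eq:adm}
\limsup_{r\to t^+}k(r)<1\qquad\text{for all } t\in(0,\infty).
\end{equation}
Condition \eqref{eq:contr} lets the contraction factor depend on the distance. Condition \eqref{eq:adm} keeps the factor away from $1$ when the distance decreases to a positive limit; it says nothing at $t=0$. Every continuous $k:(0,\infty)\to[0,1)$ is admissible, for instance $k(t)=1/(1+t)$, which tends to $1$ as $t\to0$.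

Let $X$ be non-empty and complete and let $k$ be admissible. Three facts are known. A single-valued map $f:X\to X$ with $d(f(x),f(y))\le k(d(x,y))\,d(x,y)$ for $x\ne y$ has a unique fixed point. A $k$-contraction with compact values has a fixed point. A $k$-contraction with constant $k$ has a fixed point. The following question is Problem~9 of \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Let $(X,d)$ be a non-empty complete metric space, let $k:(0,\infty)\to[0,1)$ be admissible and let $F:X\to CB(X)$ be a $k$-contraction. Must $F$ have a fixed point?}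
\medskip

A variable factor $k$ is harmless when the values are compact, and non-compact values are harmless when $k$ is constant. One would guess that the two can be allowed together. They cannot.

\begin{theorem}\label{thm:counter}
There are a non-empty bounded complete metric space $(X,\rho)$ and a map $F:X\to CB(X)$ with
\[
H(F(x),F(y))\le\frac{\rho(x,y)}{1+\rho(x,y)}\qquad(x\ne y),
\]
such that $F$ has no fixed point.
\end{theorem}

This $F$ is a $k$-contraction for the admissible function $k(t)=1/(1+t)$, so the answer to the Problem is negative. What decides the matter is the speed at which $k(t)$ may approach $1$ as $t\to0$. The next theorem measures this speed by a lower bound $\theta$ for $1-k$.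

\begin{theorem}\label{thm:dich}
Let $a>0$ and let $\theta:(0,a)\to(0,1]$ be nondecreasing.
\begin{enumerate}
\item[(1)] Suppose that $\int_0^{a'}\frac{dt}{\theta(t)}<\infty$ for some $a'\in(0,a)$. Let $k:(0,\infty)\to[0,1)$ be admissible with $k\le1-\theta$ on $(0,a)$. Then every $k$-contraction $F:X\to CB(X)$ of a non-empty complete metric space has a fixed point.
\item[(2)] Suppose that $\int_0^{a'}\frac{dt}{\theta(t)}=\infty$ for some $a'\in(0,a)$. Then there are a non-empty complete metric space $(X,\rho)$ of diameter less than $a$ and a map $F:X\to CB(X)$ without fixed points such that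
\[
H(F(x),F(y))\le\big(1-\theta(\rho(x,y))\big)\,\rho(x,y)\qquad(x\ne y).
\]
\end{enumerate}
\end{theorem}

Exactly one of the two cases occurs. Indeed $1/\theta$ is nonincreasing, so $1/\theta\le1/\theta(\delta)$ on $[\delta,a)$ for each $\delta\in(0,a)$, and therefore
\begin{equation}\label{eq:indep}
\text{whether }\int_0^{\delta}\frac{dt}{\theta(t)}\text{ is finite does not depend on }\delta\in(0,a).
\end{equation}

\begin{corollary}\label{cor:iff}
Let $k:(0,\infty)\to[0,1)$ be admissible and nonincreasing near $0$. Then every $k$-contraction $F:X\to CB(X)$ of a non-empty complete metric space has a fixed point if and only if $\int_0^\varepsilon\frac{dt}{1-k(t)}<\infty$ for some $\varepsilon>0$.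
\end{corollary}

\begin{proof}
Let $k$ be nonincreasing on $(0,a)$. Then $\theta=1-k|_{(0,a)}$ is nondecreasing with values in $(0,1]$. If the integral is finite for some $\varepsilon>0$, it is finite for $\min\{\varepsilon,a/2\}$ because the integrand is positive, and Theorem~\ref{thm:dich}(1) applies. Otherwise Theorem~\ref{thm:dich}(2) gives a map without fixed points on a complete space of diameter less than $a$. All distances in that space lie in $[0,a)$, where $1-\theta=k$ for positive distances, so the map is a $k$-contraction.
\end{proof}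

\begin{example}
Let $k$ be admissible. If $1-k(t)=ct^\alpha$ near $0$, with $c,\alpha>0$, then fixed points are guaranteed if and only if $\alpha<1$, since $ct^\alpha$ is increasing and $\int_0t^{-\alpha}\,dt$ converges exactly for $\alpha<1$. If $1-k(t)=t|\log t|^\beta$ near $0$, they are guaranteed if and only if $\beta>1$: the derivative $|\log t|^{\beta-1}(|\log t|-\beta)$ is positive for small $t$, and the substitution $s=-\log t$ turns $\int_0\frac{dt}{t|\log t|^\beta}$ into $\int^\infty s^{-\beta}\,ds$.
\end{example}

Section~\ref{sec:orbits} explains where the integral comes from and proves Theorem~\ref{thm:dich}(1). Sections~\ref{sec:tree} and~\ref{sec:completion} construct a map from any continuous modulus of contraction and reduce the absence of fixed points to one estimate on a tree. Theorem~\ref{thm:counter} is the case $\theta(t)=t/(1+t)$ of Theorem~\ref{thm:dich}(2), but its estimate is short and explicit, so we prove it first, in Section~\ref{sec:counter}. Section~\ref{sec:divergent} treats a general $\theta$.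

\section{Orbits and the convergent case}\label{sec:orbits}

An \emph{orbit} of $F$ is a sequence with $x_{n+1}\in F(x_n)$; write $d_n=d(x_n,x_{n+1})$. To see what separates set-valued from single-valued maps, take $k(t)=1/(1+t)$.

Let first $f$ be single-valued and $x_{n+1}=f(x_n)$, with all $d_n>0$. Then $d_{n+1}\le d_n/(1+d_n)$, that is $1/d_{n+1}\ge1/d_n+1$, and so $d_n\le d_0/(1+nd_0)$. The steps tend to $0$, but this bound is not summable. The orbit is Cauchy for a different reason: the contraction condition applies to any two of its points. With $r=d(x_n,x_m)$,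
\[
r\le d_n+d(x_{n+1},x_{m+1})+d_m\le d_n+\frac r{1+r}+d_m,
\qquad\text{so}\qquad \frac{r^2}{1+r}\le d_n+d_m\to0 .
\]
For a set-valued $F$ this argument breaks down. Condition \eqref{eq:contr} puts $x_{n+1}$ close to \emph{some} point of $F(x_m)$, not to the point $x_{m+1}$ that the orbit has chosen. Only the comparison of consecutive steps survives, and one is left with the question whether $\sum d_n$ converges.

Write $k=1-\theta$. In the worst case a step of length $d_n$ lowers the next step length by only $\theta(d_n)d_n$, a loss of $\theta(d_n)$ per unit of distance traveled. The continuous model is the equation $D'(s)=-\theta(D(s))$, where $s$ is the distance traveled. Separating variables, the distance needed to bring $D$ from $a'$ down to $0$ is $\int_0^{a'}dt/\theta(t)$. If this is finite, orbits have finite length, which is part (1). If it is infinite, an orbit can escape, and the task is to build a space in which nothing else produces a fixed point.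

\begin{proof}[Proof of Theorem~\ref{thm:dich}(1)]
Suppose that $F$ has no fixed point. Choose $x_0\in X$ and $x_1\in F(x_0)$. Suppose $x_{n+1}\in F(x_n)$ is chosen. Then $d_n>0$, because $x_n\notin F(x_n)$, and
\[
d(x_{n+1},F(x_{n+1}))\le H(F(x_n),F(x_{n+1}))\le k(d_n)d_n<\tfrac{1+k(d_n)}2\,d_n .
\]
The infimum on the left need not be attained, since $F(x_{n+1})$ need not be compact; this is why we give up half of the gain. The strict inequality provides $x_{n+2}\in F(x_{n+1})$ with
\begin{equation}\label{eq:step}
d_{n+1}\le\tfrac{1+k(d_n)}2\,d_n,\qquad\text{that is,}\qquad d_n-d_{n+1}\ge\tfrac12\big(1-k(d_n)\big)d_n .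
\end{equation}

\emph{The steps tend to $0$.} By \eqref{eq:step} the sequence $(d_n)$ is strictly decreasing; let $t\ge0$ be its limit. Suppose $t>0$. Then $d_{n+1}/d_n\to1$. On the other hand $d_n>t$ and $d_n\to t$, so \eqref{eq:adm} gives $\limsup k(d_n)<1$, and \eqref{eq:step} gives $\limsup d_{n+1}/d_n<1$. This contradiction shows $t=0$.

\emph{The steps are summable.} Choose $N$ with $d_N\le a'$. For $n\ge N$ we have $1-k(d_n)\ge\theta(d_n)$, so \eqref{eq:step} gives $d_n\le2(d_n-d_{n+1})/\theta(d_n)$. Since $\theta$ is nondecreasing, $1/\theta(d_n)\le1/\theta(t)$ for $t\in[d_{n+1},d_n]$. Hence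
\[
\sum_{n\ge N}d_n\le2\sum_{n\ge N}\frac{d_n-d_{n+1}}{\theta(d_n)}\le2\sum_{n\ge N}\int_{d_{n+1}}^{d_n}\frac{dt}{\theta(t)}=2\int_0^{d_N}\frac{dt}{\theta(t)}<\infty .
\]

\emph{The limit is fixed.} The orbit is Cauchy, so $x_n\to x$ for some $x\in X$. We have $H(F(x_n),F(x))\le d(x_n,x)$, by \eqref{eq:contr} if $x_n\ne x$ and trivially if $x_n=x$. Therefore
\[
d(x,F(x))\le d(x,x_{n+1})+d(x_{n+1},F(x))\le d(x,x_{n+1})+d(x_n,x)\to0 .
\]
Since $F(x)$ is closed, $x\in F(x)$, a contradiction.
\end{proof}

\begin{remark}
If $k$ is admissible and also $\limsup_{r\to0^+}k(r)<1$, then $k\le c<1$ on some interval $(0,a)$, and part (1) applies with the constant $\theta=1-c$. This contains the case of constant $k$.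
\end{remark}

\begin{remark}
Admissibility was used only to show $d_n\to0$, and it cannot be dropped. Let $X=\{z_1,z_2,\dots\}$ with $d(z_n,z_m)=1+1/\min\{n,m\}$ for $n\ne m$. All nonzero distances lie in $(1,2]$, so $d$ is a complete metric. The map $z_n\mapsto\{z_{n+1}\}$ has no fixed point. It is a $k$-contraction for $k(1+\frac1n)=(1+\frac1{n+1})/(1+\frac1n)$ and $k=0$ elsewhere. This $k$ vanishes on $(0,1)$, and \eqref{eq:adm} fails at $t=1$.
\end{remark}

\section{The tree}\label{sec:tree}

Let $\varphi(t)=t/(1+t)$ for the moment. The slowest orbit allowed by Section~\ref{sec:orbits} is a sequence $x_0<x_1<\cdots$ of real numbers with $x_{n+1}-x_n=1/(n+1)$. It is a complete space, since the harmonic series diverges, and $x_n\mapsto\{x_{n+1}\}$ has no fixed point. The contraction condition holds for consecutive points, because $\varphi(\frac1{n+1})=\frac1{n+2}$. It fails for $x_0$ and $x_2$: their distance is $\frac32$, and $|x_1-x_3|=\frac56>\frac35=\varphi(\frac32)$.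

Set values offer a repair. We may enlarge the value at $x_2$ by a new point close to $x_1$, and the value at $x_0$ by a new point close to $x_3$. The new points need values of their own and create new demands, so the repair never ends; but we can organize it in stages. To avoid creating fixed points, each new point should be as far from everything else as the demand allows. So we place it at the largest permitted distance from the point it has to be close to, in a new direction. In other words we attach a pendant edge, and the space becomes a tree.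

\subsection*{Construction}
Fix $T>0$ and a continuous function $\varphi:(0,T]\to(0,\infty)$ with $\varphi(t)<t$. We define finite trees $V_0\subset V_1\subset\cdots$ with positive edge lengths, identified with their vertex sets. The distance $d(v,w)$ is the sum of the lengths of the edges on the unique path from $v$ to $w$. It is a metric, because the path from $v$ to $w$ is contained in the union of the paths from $v$ to $z$ and from $z$ to $w$. We also define a map $\sigma:V_n\setminus\{x_0\}\to V_n$. The vertex $\sigma(v)$, the \emph{source} of $v$, is the point whose value will contain $v$.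

Let $V_0=\{x_0,x_1\}$ with one edge of length $T$, and $\sigma(x_1)=x_0$. Suppose $V_n$ and $\sigma$ are given. For each pair $(u,y)\in V_n\times V_n$ with $u\ne x_0$ and $y\ne\sigma(u)$, adjoin one new vertex $v$, joined to its \emph{parent} $p(v)=u$ by an edge of length
\[
\ell(v)=\varphi\big(\min\{T,d(\sigma(u),y)\}\big)>0,
\]
and put $\sigma(v)=y$. The tree $V_{n+1}$ consists of $V_n$ and these new vertices. The new vertices are leaves, so paths between old vertices do not change. Hence $d$ on $V_{n+1}$ extends $d$ on $V_n$, and
\begin{equation}\label{eq:leaf}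
d(v,w)=\ell(v)+d(p(v),w)\qquad(v\in V_{n+1}\setminus V_n,\ w\in V_n).
\end{equation}
A pair $(u,y)$ is treated again at every later stage; the repetitions do no harm.

Let $V=\bigcup_nV_n$ with the metric $d$, and let $\rho=\min\{d,T\}$. For $y\in V$ and $v\in V\setminus\{x_0\}$ put
\[
\Phi(y)=\{w\in V\setminus\{x_0\}:\sigma(w)=y\},\qquad D(v)=d(v,\sigma(v)).
\]
The set $\Phi(y)$ is the future value at $y$. The \emph{displacement} $D(v)$ is the distance from the point $\sigma(v)$ to the element $v$ of its value. Fixed points arise where displacements become small, so $D$ is the quantity to bound from below.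

\begin{example}\label{ex:stages}
Let $T=1$ and $\varphi(t)=t/(1+t)$. The only pair in $V_0$ is $(x_1,x_1)$. It yields a vertex $x_2$ with parent and source $x_1$ and $\ell(x_2)=\varphi(1)=\frac12$. In $V_1=\{x_0,x_1,x_2\}$ there are four pairs:
\[
\begin{array}{c|c|c|c|c|c}
(u,y)&\sigma(u)&d(\sigma(u),y)&v&\ell(v)&D(v)=\ell(v)+d(u,y)\\ \hline
(x_1,x_1)&x_0&1&x_2'&1/2&1/2\\
(x_1,x_2)&x_0&3/2&w&1/2&1\\
(x_2,x_0)&x_1&1&z&1/2&2\\
(x_2,x_2)&x_1&1/2&x_3&1/3&1/3
\end{array}
\]
See Figure~\ref{fig:tree}. The vertex $w$ is the point of $\Phi(x_2)$ close to $x_1$ that was missing on the line. Let $x_{n+1}$ be the vertex produced by the pair $(x_n,x_n)$ in $V_{n-1}$. By induction $\ell(x_{n+1})=\varphi(d(x_{n-1},x_n))=\varphi(\frac1n)=\frac1{n+1}$, so the slow orbit sits in the tree, with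
\[
D(x_n)=\frac1n,\qquad d(x_1,x_n)=\frac12+\dots+\frac1n,\qquad \frac{D(x_{n+1})}{D(x_n)}=1-\ell(x_{n+1}).
\]
Along this path an edge of length $\ell$ multiplies the displacement by $1-\ell$, roughly $e^{-\ell}$. The displacement tends to $0$, but only as the distance from $x_1$ tends to infinity. The main point of the proof is that every edge of the tree obeys a bound of this kind.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw (0,0) -- node[below]{$1$} (3,0) -- node[below]{$\frac12$} (4.5,0) -- node[below]{$\frac13$} (5.5,0);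
\draw (3,0) -- node[right]{$\frac12$} (3,1.5);
\draw (3,0) -- node[left]{$\frac12$} (3,-1.5);
\draw (4.5,0) -- node[left]{$\frac12$} (4.5,-1.5);
\fill (0,0) circle (1.6pt) (3,0) circle (1.6pt) (4.5,0) circle (1.6pt) (5.5,0) circle (1.6pt) (3,1.5) circle (1.6pt) (3,-1.5) circle (1.6pt) (4.5,-1.5) circle (1.6pt);
\node[above] at (0,0) {$x_0$};
\node[above left] at (3,0) {$x_1\,[x_0]$};
\node[above] at (4.5,0) {$x_2\,[x_1]$};
\node[right] at (5.5,0) {$x_3\,[x_2]$};
\node[above] at (3,1.5) {$w\,[x_2]$};
\node[below] at (3,-1.5) {$x_2'\,[x_1]$};
\node[below] at (4.5,-1.5) {$z\,[x_0]$};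
\end{tikzpicture}
\caption{The tree $V_2$ for $T=1$ and $\varphi(t)=t/(1+t)$, with its edge lengths; distances are measured along the tree. The label $v\,[y]$ means that the vertex $v$ belongs to the value of the map at $y$. At this stage the values at $x_0$, $x_1$, $x_2$ contain $\{x_1,z\}$, $\{x_2,x_2'\}$, $\{x_3,w\}$.}
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:tree}
The tree has the following properties.
\begin{enumerate}
\item[(a)] $\Phi(y)\ne\emptyset$ for every $y\in V$.
\item[(b)] If $x\ne y$ in $V$ and $u\in\Phi(x)$, there is $v\in\Phi(y)$ with $d(u,v)=\varphi(\rho(x,y))$.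
\item[(c)] For $v\in V\setminus\{x_0,x_1\}$ the chain $v,p(v),p(p(v)),\dots$ reaches $x_1$ without meeting $x_0$, and $d(x_1,v)$ is the sum of $\ell$ over the vertices of the chain other than $x_1$.
\item[(d)] $D(x_1)=T$. If $v\in V\setminus\{x_0,x_1\}$, $u=p(v)$, $t=d(\sigma(u),\sigma(v))$ and $\ell=\ell(v)$, then $t>0$, $\ell=\varphi(\min\{T,t\})$, and
\begin{equation}\label{eq:edge}
D(v)\ge\ell,\qquad D(v)\ge D(u)-(t-\ell).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $x_1\in\Phi(x_0)$. If $y\ne x_0=\sigma(x_1)$, the pair $(x_1,y)$ produces an element of $\Phi(y)$.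

(b) Here $u\ne x_0$ and $\sigma(u)=x\ne y$. Choose $n$ with $u,y\in V_n$. The pair $(u,y)$ produces $v\in\Phi(y)$ with $d(u,v)=\ell(v)=\varphi(\min\{T,d(x,y)\})$.

(c) The parent of a vertex belongs to an earlier stage and is never $x_0$, so the chain ends in $V_0\setminus\{x_0\}=\{x_1\}$. By \eqref{eq:leaf}, $d(x_1,v)=\ell(v)+d(x_1,p(v))$; iterate.

(d) Put $x=\sigma(u)$ and $y=\sigma(v)$. The statements on $t$ and $\ell$ are the definition of $v$. The source $y$ existed before $v$ was attached, so \eqref{eq:leaf} gives $D(v)=\ell+d(u,y)$. Now use $d(u,y)\ge0$ for the first inequality and $d(u,y)\ge d(u,x)-d(x,y)=D(u)-t$ for the second.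
\end{proof}

The inequalities \eqref{eq:edge} are where the freeness of the construction enters. The second says that crossing an edge costs at most $t-\ell$, the gain of the contraction at distance $t$. It can be an equality: in Example~\ref{ex:stages} the pair $(z,x_1)$ has $t=1$, $\ell=\frac12$ and gives displacement $\frac12+d(z,x_1)=\frac32=D(z)-\frac12$. The first says that a small displacement forces a short edge, hence a small $t$, and for small $t$ the gain is small compared with $\ell$.

\section{Passing to the completion}\label{sec:completion}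

Two things remain before $\Phi$ is a map as in the Problem. First, its values must be bounded. By Lemma~\ref{lem:tree}(b), every vertex $u\neq x_0$ lies in $\Phi(y)$ or within distance $T$ of it. So $\Phi(y)$ is $d$-unbounded whenever $V$ is, as happens in Example~\ref{ex:stages}. This is why we use the truncated distance $\rho=\min\{d,T\}$; it is a metric because $\min\{r+s,T\}\le\min\{r,T\}+\min\{s,T\}$ for $r,s\ge0$. Second, the space must be complete and the values closed. We obtain this by completing $V$ and extending the map, and the danger is that a fixed point appears in the limit.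

We use two facts about the Hausdorff metric of a space $(X,\rho)$. The first is
\begin{equation}\label{eq:lip}
\rho(y,A)\le\rho(y,x)+\rho(x,B)+H(A,B)\qquad(x,y\in X,\ A,B\in CB(X)).
\end{equation}
Indeed $\rho(y,A)\le\rho(y,x)+\rho(x,b)+\rho(b,A)\le\rho(y,x)+\rho(x,b)+H(A,B)$ for every $b\in B$. The second is standard; we include the proof.

\begin{lemma}\label{lem:complete}
If $(X,\rho)$ is complete, then $(CB(X),H)$ is complete.
\end{lemma}

\begin{proof}
A Cauchy sequence converges if a subsequence does, so it suffices to treat a sequence $(A_n)$ with $H(A_n,A_{n+1})<2^{-n}$. Call $(a_m)_{m\ge N}$ a \emph{thread} if $a_m\in A_m$ and $\rho(a_m,a_{m+1})<2^{-m}$ for all $m\ge N$. A thread is Cauchy, and its limit $b$ satisfies $\rho(b,a_N)\le\sum_{m\ge N}2^{-m}=2^{1-N}$. Let $A$ be the closure of the set of limits of threads. Fix $n$.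

Every $a\in A_n$ is the first term of a thread $(a_m)_{m\ge n}$, since $\rho(a_m,A_{m+1})<2^{-m}$ lets us choose $a_{m+1}$. Hence $A\ne\emptyset$ and $\rho(a,A)\le2^{1-n}$.

Conversely let $b$ be the limit of a thread $(a_m)_{m\ge N}$. Dropping initial terms, we may assume $N\ge n$. Then
\[
\rho(b,A_n)\le\rho(b,a_N)+H(A_N,A_n)\le2^{1-N}+\sum_{m=n}^{N-1}2^{-m}=2^{1-n}.
\]
Since $\rho(\cdot,A_n)$ is continuous, the bound holds for all $b\in A$. So $A$ is bounded, $A\in CB(X)$, and $H(A,A_n)\le2^{1-n}\to0$.
\end{proof}

A point of the completion is a limit of vertices that stay at bounded $d$-distance from $x_1$. It is therefore enough to bound the displacement from below on each $d$-ball about $x_1$. A bound uniform on $V$ is not needed, and Example~\ref{ex:stages} shows that it can fail.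

\begin{proposition}\label{prop:main}
Let $T$, $\varphi$ and the tree be as in Section~\ref{sec:tree}. Suppose there is a nonincreasing function $\eta:[0,\infty)\to(0,T]$ with
\begin{equation}\label{eq:lower}
D(v)\ge\eta(d(x_1,v))\qquad\text{for all }v\in V\setminus\{x_0\}.
\end{equation}
Then there are a non-empty complete metric space $(X,\rho)$ of diameter at most $T$ and a map $F:X\to CB(X)$ without fixed points such that $H(F(x),F(y))\le\varphi(\rho(x,y))$ for all $x\ne y$.
\end{proposition}

\begin{proof}
Let $(X,d)$ be the completion of $(V,d)$ and put $\rho=\min\{d,T\}$ on $X$. The metrics $d$ and $\rho$ agree on pairs at distance less than $T$, so they have the same Cauchy sequences and the same convergent sequences. Hence $(X,\rho)$ is complete, of diameter at most $T$, and $V$ is dense in it. From now on $CB(X)$ and $H$ refer to $\rho$.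

\emph{The map on $V$.} For $y\in V$ let $F(y)$ be the closure of $\Phi(y)$ in $X$. It lies in $CB(X)$ by Lemma~\ref{lem:tree}(a). Let $x\ne y$ in $V$. By Lemma~\ref{lem:tree}(b), $\rho(u,F(y))\le\varphi(\rho(x,y))$ for $u\in\Phi(x)$, and by continuity of $\rho(\cdot,F(y))$ for all $u\in F(x)$. Exchanging $x$ and $y$, we get
\begin{equation}\label{eq:onV}
H(F(x),F(y))\le\varphi(\rho(x,y))\le\rho(x,y)\qquad(x\ne y\text{ in }V).
\end{equation}

\emph{The extension.} Let $x\in X$ and $V\ni y_n\to x$. By \eqref{eq:onV} the sequence $(F(y_n))$ is Cauchy, so it converges by Lemma~\ref{lem:complete}. If also $V\ni y_n'\to x$, then $H(F(y_n),F(y_n'))\le\rho(y_n,y_n')\to0$, so the limit depends only on $x$; call it $F(x)$. Constant sequences show that this agrees with the earlier definition on $V$. Let $x\ne y$ in $X$ and $V\ni x_n'\to x$, $V\ni y_n'\to y$. Then $x_n'\ne y_n'$ for large $n$, and $\rho(x_n',y_n')\to\rho(x,y)\in(0,T]$. By \eqref{eq:onV} and the continuity of $\varphi$, which is needed only here,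
\[
H(F(x),F(y))=\lim H(F(x_n'),F(y_n'))\le\lim\varphi(\rho(x_n',y_n'))=\varphi(\rho(x,y)).
\]
In particular $H(F(x),F(y))\le\rho(x,y)$ for all $x,y\in X$.

\emph{No fixed point.} Hypothesis \eqref{eq:lower} is stated in terms of the position of $v$, and we need it in terms of the position of its source. Let $y\in V$ and $v\in\Phi(y)$, so that $d(y,v)=D(v)$. If $D(v)\ge T$, then $\rho(y,v)=T\ge\eta(d(x_1,y)+T)$. If $D(v)<T$, then $d(x_1,v)\le d(x_1,y)+T$, and \eqref{eq:lower} with the monotonicity of $\eta$ gives $\rho(y,v)=D(v)\ge\eta(d(x_1,y)+T)$. The distance to a set equals the distance to its closure, so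
\[
\rho(y,F(y))\ge\eta(d(x_1,y)+T)\qquad(y\in V).
\]
Now let $x\in X$ and $V\ni y_n\to x$. The convergence holds in $d$ as well, so $d(x_1,y_n)\le R$ for some $R$ and all $n$. By \eqref{eq:lip},
\[
\rho(x,F(x))\ge\rho(y_n,F(y_n))-\rho(x,y_n)-H(F(y_n),F(x))\ge\eta(R+T)-2\rho(x,y_n).
\]
Letting $n\to\infty$ gives $\rho(x,F(x))\ge\eta(R+T)>0$, so $x\notin F(x)$.
\end{proof}

\section{The case $k(t)=1/(1+t)$}\label{sec:counter}

We want to show that an edge of length $\ell$ lowers the displacement by a factor no smaller than $e^{-2\ell}$. For $D$ itself the inequalities \eqref{eq:edge} do not give this when $t>T$: then $\ell=\varphi(T)$ is fixed while the loss $t-\ell$ may be large. But in that case $D(v)\ge\varphi(T)$ anyway. So we truncate the displacement at the level $\varphi(T)$, and such edges cost nothing.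

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $T=1$ and $\varphi(t)=t/(1+t)$, so $\varphi(1)=\frac12$. Put $m(v)=\min\{D(v),\frac12\}$ for $v\in V\setminus\{x_0\}$. Since $D(x_1)=1$, we have $m(x_1)=\frac12$. We claim that
\begin{equation}\label{eq:exp}
m(v)\ge e^{-2\ell(v)}\,m(p(v))\qquad(v\in V\setminus\{x_0,x_1\}).
\end{equation}
Let $u,t,\ell$ be as in Lemma~\ref{lem:tree}(d).

If $t>1$, then $\ell=\frac12$, so $D(v)\ge\frac12$ by \eqref{eq:edge}, and $m(v)=\frac12\ge m(u)$.

If $t\le1$, then $\ell=t/(1+t)$, so $t=\ell(1+t)\le2\ell$ and $t-\ell=t\ell\le2\ell^2$. Using first the second and then the first inequality of \eqref{eq:edge},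
\[
D(u)\le D(v)+2\ell^2\le D(v)+2\ell D(v)\le e^{2\ell}D(v).
\]
Hence $m(v)\ge\min\{e^{-2\ell}D(u),\frac12\}\ge e^{-2\ell}m(u)$. This proves \eqref{eq:exp}.

Multiplying \eqref{eq:exp} along the chain from $v$ to $x_1$ and using Lemma~\ref{lem:tree}(c), we get $D(v)\ge m(v)\ge\frac12e^{-2d(x_1,v)}$ for all $v\ne x_0$. This is \eqref{eq:lower} with $\eta(R)=\frac12e^{-2R}$, which is nonincreasing with values in $(0,1]$. Proposition~\ref{prop:main} gives the theorem.
\end{proof}

\begin{remark}
The exponential rate is real: $d(x_1,x_n)=\frac12+\dots+\frac1n\le\log n$, so $D(x_n)=\frac1n\le e^{-d(x_1,x_n)}$. The values of $F$ are not all compact, in accordance with the known result: the pair $(x_1,x_1)$ adds a vertex to $\Phi(x_1)$ at every stage, and these vertices are at mutual distance $\frac12+\frac12=1$.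
\end{remark}

\section{The divergent case}\label{sec:divergent}

Two changes are needed for a general $\theta$. The function $t(1-\theta(t))$ need not be continuous, so we replace $\theta$ by a continuous function $\psi$. It must satisfy $\psi\ge\theta$, so that the contraction estimate for $\psi$ implies the one for $\theta$, and $1/\psi$ must still have a divergent integral. Next, \eqref{eq:exp} says that $-\log m$ grows by at most $2\ell$ along an edge. The function $-\log s=\int_s^1dr/r$ is the travel distance of the model equation of Section~\ref{sec:orbits} with right side $-D$, and it has to be replaced by the travel distance for $\psi$.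

\begin{proof}[Proof of Theorem~\ref{thm:dich}(2)]
\emph{Smoothing.} For $t\in(0,a/2)$ let
\[
\psi(t)=\int_1^2\theta(ts)\,ds=\frac1t\int_t^{2t}\theta(r)\,dr .
\]
The second expression shows that $\psi$ is continuous, because $0<\theta\le1$ gives $|\int_t^{2t}\theta-\int_{t'}^{2t'}\theta|\le3|t-t'|$. Since $\theta$ is nondecreasing, the first expression shows that $\psi$ is nondecreasing and that $\theta(t)\le\psi(t)\le\theta(2t)$. In particular $\psi>0$. By the hypothesis and \eqref{eq:indep}, for every $\varepsilon\in(0,a/2)$,
\begin{equation}\label{eq:div}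
\int_0^\varepsilon\frac{dt}{\psi(t)}\ge\int_0^\varepsilon\frac{dt}{\theta(2t)}=\frac12\int_0^{2\varepsilon}\frac{dt}{\theta(t)}=\infty .
\end{equation}
The limit $\psi(0^+)$ exists by monotonicity. It is $0$, for otherwise $1/\psi\le1/\psi(0^+)$ would make the integral in \eqref{eq:div} finite. Choose $T>0$ with $2T<a/2$ and $\psi\le\frac12$ on $(0,2T]$, and put
\[
\varphi(t)=t(1-\psi(t)),\qquad\text{so that}\qquad \tfrac t2\le\varphi(t)<t\quad(0<t\le T).
\]
This $\varphi$ is continuous on $(0,T]$. We build the tree of Section~\ref{sec:tree} for $T$ and $\varphi$.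

\emph{The estimate along one edge.} Let
\[
G(s)=\int_s^{2T}\frac{dr}{\psi(r)}\qquad(0<s\le2T).
\]
The integrand is continuous and positive, so $G$ is continuous and strictly decreasing. Moreover $G(2T)=0$, and $G(0^+)=\infty$ by \eqref{eq:div}. Thus $G$ is a decreasing bijection of $(0,2T]$ onto $[0,\infty)$. Put $m(v)=\min\{D(v),\varphi(T)\}$ for $v\in V\setminus\{x_0\}$. Then $0<m(v)<T$ by Lemma~\ref{lem:tree}(d). The loss along an edge is $t-\varphi(t)=t\psi(t)$, and \eqref{eq:edge} bounds $t$ only by $2D(v)$. This is why we evaluate $G$ at $2m$. We claim that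
\begin{equation}\label{eq:G}
G(2m(v))\le G(2m(p(v)))+4\ell(v)\qquad(v\in V\setminus\{x_0,x_1\}).
\end{equation}
Let $u,t,\ell$ be as in Lemma~\ref{lem:tree}(d). If $m(v)\ge m(u)$, then \eqref{eq:G} holds because $G$ is decreasing. So let $m(v)<m(u)$. Then $m(v)<\varphi(T)$, and hence $m(v)=D(v)<\varphi(T)$. This forces $t\le T$, since $t>T$ would give $D(v)\ge\ell=\varphi(T)$. Therefore $\ell=\varphi(t)\ge t/2$, and the first inequality of \eqref{eq:edge} gives
\[
t\le2\ell\le2D(v)=2m(v)<2T .
\]
By $m(u)\le D(u)$, the second inequality of \eqref{eq:edge} and the monotonicity of $\psi$,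
\[
m(u)-m(v)\le D(u)-D(v)\le t-\varphi(t)=t\,\psi(t)\le2\ell\,\psi(2m(v)).
\]
Using the monotonicity of $\psi$ once more,
\[
G(2m(v))-G(2m(u))=\int_{2m(v)}^{2m(u)}\frac{dr}{\psi(r)}\le\frac{2\big(m(u)-m(v)\big)}{\psi(2m(v))}\le4\ell .
\]
This proves \eqref{eq:G}.

\emph{The lower bound.} Since $D(x_1)=T>\varphi(T)$, we have $m(x_1)=\varphi(T)$. Let $C_0=G(2\varphi(T))$. Adding \eqref{eq:G} along the chain from $v$ to $x_1$ and using Lemma~\ref{lem:tree}(c), we get $G(2m(v))\le C_0+4d(x_1,v)$ for all $v\in V\setminus\{x_0\}$. Put
\[
\eta(R)=\tfrac12\,G^{-1}(C_0+4R)\qquad(R\ge0).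
\]
This is where the divergence of the integral is used: because $G(0^+)=\infty$, the inverse $G^{-1}$ is defined on all of $[0,\infty)$ and is positive there. The function $\eta$ is decreasing with values in $(0,T]$. Applying the decreasing function $G^{-1}$ to the last inequality gives $D(v)\ge m(v)\ge\eta(d(x_1,v))$, which is \eqref{eq:lower}.

Proposition~\ref{prop:main} yields a non-empty complete space $(X,\rho)$ of diameter at most $T<a$ and a map $F:X\to CB(X)$ without fixed points. For $x\ne y$ we have $\rho(x,y)\in(0,T]$, and $\psi\ge\theta$ gives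
\[
H(F(x),F(y))\le\big(1-\psi(\rho(x,y))\big)\rho(x,y)\le\big(1-\theta(\rho(x,y))\big)\rho(x,y).
\]
This completes the proof.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
Problem~9, \texttt{http://www.bdim.eu/\allowbreak item?fmt=pdf\&id=\allowbreak RLINA\_1974\_8\_57\_3-4\_194\_0}

\end{thebibliography}
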